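\title{Endomorphisms of the cohomology ring of a Grassmannian that kill the first Chern class}

\begin{abstract}
We prove that a degree preserving ring endomorphism of the integral cohomology ring of a complex Grassmannian $G_d(\mathbb{C}^n)$ that kills the first Chern class of the tautological bundle is zero in all positive degrees. The proof studies the affine varieties cut out by initial segments of the defining relations. One of them is a reduced curve and another is a normal surface, and this forces all images of the Chern classes to be multiples of powers of a single polynomial $\psi$, a fixed power of which vanishes in cohomology. A positivity argument then gives $\psi=0$. The statement holds with coefficients in any formally real field, and in any field of characteristic $0$ when $d<n-d$; it fails for $G_2(\mathbb{C}^4)$ with coefficients in $\mathbb{Q}(i)$.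
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $V$ be a complex vector space of dimension $n$, let $1\le d<n$, put $q=n-d$, and let $G_dV$ be the Grassmannian of $d$-dimensional linear subspaces of $V$. Let $e_i$ and $h_j$ be the elementary and the complete homogeneous symmetric polynomials in variables $x_1,\dots,x_d$. The ring of symmetric polynomials with integer coefficients is $\mathbb{Z}[e_1,\dots,e_d]$, and
\begin{equation}\label{eq:presentation}
H^*(G_dV;\mathbb{Z})\;\cong\;\mathbb{Z}[e_1,\dots,e_d]/(h_{q+1},\dots,h_n),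
\end{equation}
where $e_i$ is the Chern class $c_i(S)$ of the tautological subbundle $S$. The relations record that the quotient of the trivial bundle by $S$ has rank $q$: its total Chern class is $1/\prod_i(1+x_i)=\sum_j(-1)^jh_j$, and this vanishes above degree $q$. We grade by $\deg e_i=i$, which is half the cohomological degree. Orthogonal complementation for a Hermitian inner product on $V$ is a homeomorphism $G_dV\to G_qV$, so nothing is lost by assuming $d\le q$.

A degree preserving ring endomorphism $f$ of \eqref{eq:presentation} maps $e_1$ to $me_1$ for some integer $m$, because the part of degree $1$ is $\mathbb{Z}e_1$. Every $m$ occurs: the relations are homogeneous, so the scaling $e_i\mapsto m^ie_i$ is well defined. How far does $m$ determine $f$? For $m\ne0$ the answer is a theorem of Brewster--Holmer and M.~Hoffman, which we quote from \cite{SV}: \emph{let $d\le q$ and $f(e_1)=me_1$ with $m\neq0$; if $d<q$, then $f(e_i)=m^ie_i$ for $1\le i\le d$, and if $d=q$, there is the additional possibility $f(e_i)=m^ih_i$ for $1\le i\le d$.} Both formulas give zero at $m=0$,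 which suggests the conjecture stated in \cite{SV}: \emph{if $f(e_1)=0$, then $f(e_i)=0$ for all $i$.} It is known to hold when $n\ge 2d^2-d-1$ or $d\le3$ \cite{SV}.

For $d=1$ the class $e_1$ generates the ring and there is nothing to prove. For $2\le d\le q$ it does not, since the part of degree $2$ has basis $e_1^2,e_2$. Nor is there a formal reason for the conjecture: the ring $\mathbb{Z}[x,y]/(x^2,y^2)$ with $\deg x=1$, $\deg y=2$ has the endomorphism $x\mapsto0$, $y\mapsto y$. The first real case already shows that the answer depends on the coefficients. For a field $F$ of characteristic $0$ put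
\[
A_F=F[e_1,\dots,e_d]/(h_{q+1},\dots,h_n).
\]

\begin{example}[$d=q=2$]\label{ex:G24}
Here $h_2=e_1^2-e_2$, and the relations are $h_3=e_1^3-2e_1e_2$ and $h_4=e_1^4-3e_1^2e_2+e_2^2$. The substitution $e_1\mapsto0$, $e_2\mapsto u$ sends $h_3$ to $0$ and $h_4$ to $u^2$. So graded endomorphisms of $A_F$ killing $e_1$ correspond to elements $u$ of degree $2$ with $u^2=0$. In degree $4$ there are three monomials and two relations, $e_1h_3$ and $h_4$; they give $e_1^4=2e_1^2e_2$ and then $e_1^2e_2=e_2^2$, and $e_2^2\ne0$ spans the quotient. Hence $h_2e_2=0$ and $h_2^2=e_1^4-2e_1^2e_2+e_2^2=e_2^2$. The elements $h_2,e_2$ are a basis in degree $2$, and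
\[
(\alpha h_2+\beta e_2)^2=(\alpha^2+\beta^2)\,e_2^2 .
\]
A nonzero $u$ with $u^2=0$ exists if and only if $-1$ is a square in $F$. So the conjectured statement holds over $\mathbb{Q}$ and fails over $\mathbb{Q}(i)$.
\end{example}

A proof must therefore use positivity somewhere. Recall that a field is \emph{formally real} if a sum of squares in it vanishes only when every summand does. The fields $\mathbb{Q}$ and $\mathbb{R}$ are formally real, and a formally real field has characteristic $0$.

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:Z}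
Let $1\le d<n$ and let $f$ be a degree preserving ring endomorphism of $H^*(G_dV;\mathbb{Z})$. If $f(e_1)=0$, then $f(e_i)=0$ for $1\le i\le d$.
\end{theorem}

In particular, a continuous self-map of $G_dV$ that induces zero on $H^2$ induces zero on cohomology in all positive degrees. Theorem~\ref{thm:Z} follows from the case $F=\mathbb{Q}$ of the next statement.

\begin{theorem}\label{thm:real}
Let $F$ be a formally real field and $1\le d<n$. If $f$ is a graded $F$-algebra endomorphism of $A_F$ with $f(e_1)=0$, then $f(e_i)=0$ for $1\le i\le d$.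
\end{theorem}

Together with the theorem quoted above, Theorem~\ref{thm:Z} completes the classification.

\begin{corollary}\label{cor:class}
For $d\le q$ the graded unital ring endomorphisms of $H^*(G_dV;\mathbb{Z})$ are exactly the maps $e_i\mapsto m^ie_i$ $(m\in\mathbb{Z})$ and, if $d=q$, also the maps $e_i\mapsto m^ih_i$ $(m\in\mathbb{Z})$.
\end{corollary}

The last result locates the need for positivity: it matters only when $d=q$. It is not used in the proofs of the statements above.

\begin{theorem}\label{thm:any}
Let $F$ be any field of characteristic $0$ and $2\le d\le q$.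
\begin{enumerate}
\item[(a)] If $d<q$, every graded endomorphism $f$ of $A_F$ with $f(e_1)=0$ is zero in positive degrees.
\item[(b)] If $d=q$, a graded endomorphism with $f(e_1)=0$ that is nonzero in positive degrees exists if and only if there is $0\ne u\in A_F$ of degree $d$ with $u^2=0$. This never happens if $F$ is formally real. For $d=q=2$ it happens if and only if $-1$ is a square in $F$. For $d=q=3$ it never happens.
\end{enumerate}
\end{theorem}

For $d=q\ge4$ and fields that are not formally real we prove only the criterion in (b); we do not decide whether such an element $u$ exists.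

\subsection*{The method}
An endomorphism has $d-1$ unknown images $f(e_2),\dots,f(e_d)$, tied together by $d$ nonlinear conditions. The geometric half of the proof reduces them to one unknown. The relations have distinct degrees, so $f$ lifts to a polynomial map $\Phi$ of affine $d$-space that preserves each variety $V_m=\{h_{q+1}=\dots=h_{q+m}=0\}$. We show that $V_{d-1}$ is a reduced curve and $V_{d-2}$ a normal surface (Section~\ref{sec:varieties}). Since $f(e_1)=0$, the map $\Phi$ contracts this surface to a curve, and normality lets us read off a polynomial $\psi$ of degree $k$ dividing $d$ and $q$ such that every $f(e_j)$ is a multiple of a power of $\psi$ and $\psi^{n/k}=0$ in $A_F$ (Section~\ref{sec:psi}). The algebraic half shows that over a formally real field no nonzero element of degree at most $q$ has square zero (Section~\ref{sec:squares}); this applies to $\psi^{q/k}$. Section~\ref{sec:d2} carries out the argument by hand for $d=2$, and Section~\ref{sec:any} proves Theorem~\ref{thm:any}.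

\section{The ring and a test for membership in the ideal of relations}\label{sec:ring}

In this section $R$ is $\mathbb{Z}$ or a field of characteristic $0$. Put $P_R=R[e_1,\dots,e_d]$, $J=(h_{q+1},\dots,h_n)\subset P_R$ and $A_R=A_R(d,q)=P_R/J$. We view elements of $P_R$ as symmetric polynomials in $x_1,\dots,x_d$ and use the generating functions
\[
E(t)=\prod_{i=1}^d(1-x_it)=\sum_{i=0}^d(-1)^ie_it^i,\qquad H(t)=\frac1{E(t)}=\sum_{j\ge0}h_jt^j ,
\]
with $e_0=h_0=1$. The identity $EH=1$ is the recurrence
\begin{equation}\label{eq:rec}
h_j=\sum_{i=1}^d(-1)^{i-1}e_ih_{j-i}\qquad(j\ge1,\ h_j=0\text{ for }j<0).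
\end{equation}
It has order $d$, and $J$ contains the $d$ consecutive terms $h_{q+1},\dots,h_n$. By induction $h_j\in J$ for all $j>q$.

\begin{lemma}\label{lem:dual}
There is an isomorphism of graded rings $A_R(d,q)\to A_R(q,d)$ with $e_i\mapsto(-1)^ih_i'$, where $h_i'$ is the complete homogeneous polynomial in $q$ variables.
\end{lemma}

\begin{proof}
Let $\tilde A(d,q)$ be the quotient of $R[e_1,\dots,e_d,g_1,\dots,g_q]$ by the coefficients of $E(t)G(t)-1$, where $G=1+g_1t+\dots+g_qt^q$. The coefficients of $t,\dots,t^q$ say, recursively, that $g_j=h_j$. After this substitution $EG-1=E(G-H)=-E\sum_{j>q}h_jt^j$, whose coefficient at $t^{q+r}$ ($1\le r\le d$) is $-h_{q+r}$ plus a combination of $h_{q+1},\dots,h_{q+r-1}$. These coefficients generate $J$, so $\tilde A(d,q)\cong A_R(d,q)$. The substitution $e_i\mapsto(-1)^ig_i'$, $g_j\mapsto(-1)^je_j'$ sends $E$ to $G'$ and $G$ to $E'$, so it is an isomorphism $\tilde A(d,q)\to\tilde A(q,d)$, and $g'_i=h'_i$.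
\end{proof}

The hypothesis of Theorem~\ref{thm:real} says that $f$ is zero in degree $1$, and the conclusion says that $f$ is zero in all positive degrees. Both are invariant under graded isomorphisms, so we may assume $d\le q$, and the case $d=1$ is trivial.

To decide whether a polynomial lies in $J$ we multiply by the Vandermonde determinant. Recall the standard facts on Schur polynomials. For a partition $\lambda=(\lambda_1\ge\dots\ge\lambda_d\ge0)$ let $a_\lambda=\det\bigl(x_i^{\lambda_j+d-j}\bigr)$. Then $a_0=\Delta=\prod_{i<j}(x_i-x_j)$, the quotients $s_\lambda=a_\lambda/\Delta$ form an $R$-basis of $P_R$, $s_{(j,0,\dots,0)}=h_j$, and $s_\lambda=\det(h_{\lambda_i-i+j})_{1\le i,j\le d}$ (Jacobi--Trudi). Let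
\[
\mathfrak{M}=(x_1^n,\dots,x_d^n)\subset R[x_1,\dots,x_d].
\]
This is a monomial ideal: a polynomial lies in $\mathfrak{M}$ if and only if each of its monomials has some exponent $\ge n$.

\begin{lemma}\label{lem:test}
\begin{enumerate}
\item[(i)] If $p\in J$, then $p\Delta\in\mathfrak{M}$.
\item[(ii)] If $\lambda_1>q$, then $s_\lambda\in J$. The classes $\sigma_\lambda$ of the $s_\lambda$ with $\lambda_1\le q$ form an $R$-basis of $A_R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Each monomial of $h_j\Delta=a_{(j,0,\dots,0)}$ contains some $x_i^{j+d-1}$, and $j+d-1\ge n$ for $j>q$.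

(ii) For $\lambda_1>q$ the first row of the Jacobi--Trudi determinant consists of $h_j$ with $j>q$, so $s_\lambda\in J$. Hence the $\sigma_\lambda$ with $\lambda_1\le q$ span $A_R$. If $\sum c_\lambda s_\lambda\in J$ with all $\lambda_1\le q$, then $\sum c_\lambda a_\lambda\in\mathfrak{M}$ by (i). All exponents in this sum are at most $q+d-1=n-1$, so the sum is $0$, and its coefficient at $x_1^{\lambda_1+d-1}x_2^{\lambda_2+d-2}\cdots x_d^{\lambda_d}$ is $c_\lambda$.
\end{proof}

\medskip\noindent\textbf{Standing conventions.} From now on $2\le d\le q$, $F$ is a field of characteristic $0$ with algebraic closure $\mathbb{K}$, and $P=P_{\mathbb{K}}$. For $0\le m\le d$ let $J_m=(h_{q+1},\dots,h_{q+m})\subset P$, so that $J_0=0$ and $J_d$ is the ideal $J$ of $P$. Expanding in an $F$-basis of $\mathbb{K}$ that contains $1$ shows that $J_d\cap P_F$ is the ideal $J$ of $P_F$, so the notation $J$ is unambiguous. The generators of $J_m$ have degree greater than $q\ge d$, hence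
\begin{equation}\label{eq:star}
J_m\text{ is zero in all degrees }\le q,\text{ in particular in all degrees }\le d.
\end{equation}
This is the main use of the assumption $d\le q$: an identity of degree at most $d$ that holds modulo $J_m$ holds in $P$.

\section{The case $d=2$}\label{sec:d2}

Let $d=2\le q$, so $n=q+2$, and let $f(e_1)=0$. By \eqref{eq:star} the class $f(e_2)$ has a unique lift $u\in P_F$ of degree $2$. Under $e_1\mapsto0$, $e_2\mapsto u$ we have $E\mapsto1+ut^2$ and $H\mapsto\sum_l(-u)^lt^{2l}$. So $h_j\mapsto 0$ for odd $j$ and $h_{2l}\mapsto(-u)^l$. Exactly one of the relations $h_{q+1},h_{q+2}$ has even degree $2l$, and the only condition on $u$ is $u^l\in J$.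

\emph{The case $q$ odd.} Here $2l=q+1\ge4$. In degree $q+1$ the ideal $J$ is spanned by $h_{q+1}$, so $u^l=ah_{q+1}$ with $a\in F$. The polynomial $h_{q+1}=(x_1^n-x_2^n)/(x_1-x_2)$ is a product of distinct linear forms over $\mathbb{K}$, while $u^l$ with $l\ge2$ is not. Hence $a=0$ and $u=0$, over any field of characteristic $0$.

\emph{The case $q$ even.} Here $u^{n/2}\in J$. Put $v=u^{q/2}$, of degree $q$. Since $q\ge q/2+1=n/2$, we get $v^2=u^q\in J$. To conclude that $v=0$ we compute in two variables. For $p\ge0$ let $\Lambda_p$ be the set of pairs $\lambda=(\lambda_1\ge\lambda_2\ge0)$ with $\lambda_1+\lambda_2=p$. The Schur polynomials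
\[
s_\lambda(x_1,x_2)=\frac{x_1^{\lambda_1+1}x_2^{\lambda_2}-x_1^{\lambda_2}x_2^{\lambda_1+1}}{x_1-x_2}=\sum_{i=\lambda_2}^{\lambda_1}x_1^ix_2^{p-i}\qquad(\lambda\in\Lambda_p)
\]
form a basis of the symmetric forms of degree $p$ in $x_1,x_2$.

\begin{lemma}\label{lem:orth}
For $\lambda,\mu\in\Lambda_p$ the coefficient of $x_1^{p+1}x_2^p$ in $s_\lambda s_\mu\,(x_1-x_2)$ is $1$ if $\lambda=\mu$ and $0$ otherwise.
\end{lemma}

\begin{proof}
The product is $(x_1^{\lambda_1+1}x_2^{\lambda_2}-x_1^{\lambda_2}x_2^{\lambda_1+1})s_\mu$. Since $p-\lambda_1=\lambda_2$, the coefficient in question is the coefficient of $x_1^{\lambda_2}x_2^{\lambda_1}$ in $s_\mu$ minus that of $x_1^{\lambda_1+1}x_2^{\lambda_2-1}$. A monomial of degree $p$ occurs in $s_\mu$, with coefficient $1$, exactly when one (equivalently each) of its exponents lies in $[\mu_2,\mu_1]$. As $\lambda_2\le p/2\le\mu_1$, the first coefficient is $1$ exactly when $\mu_2\le\lambda_2$, and the second is $1$ exactly when $\mu_2\le\lambda_2-1$. The difference is $1$ for $\mu_2=\lambda_2$ and $0$ otherwise.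
\end{proof}

Write $v=\sum_{\lambda\in\Lambda_q}b_\lambda s_\lambda$ with $b_\lambda\in F$. By Lemma~\ref{lem:test}(i), $v^2(x_1-x_2)\in(x_1^n,x_2^n)$, so its coefficient at $x_1^{q+1}x_2^q=x_1^{n-1}x_2^{n-2}$ vanishes. By Lemma~\ref{lem:orth} this coefficient is $\sum_\lambda b_\lambda^2$. If $F$ is formally real, then $v=0$ and $u=0$.

Three features carry over: all of $f$ is governed by one polynomial with a vanishing power; a reducedness statement excludes some cases over every field; and positivity excludes the rest. For $d=2$ the first feature is free. For $d\ge3$ it has to be proved, by using the relations one degree at a time. Take $d=q=3$, with lifts $\varphi_2,\varphi_3$ of $f(e_2),f(e_3)$. For $e_1=0$ we have $H=\sum_j(e_3t^3-e_2t^2)^j$, so $h_4,h_5,h_6$ map to $\varphi_2^2$, $-2\varphi_2\varphi_3$, $\varphi_3^2-\varphi_2^3$. In degree $4$ the ideal $J$ is spanned by $h_4$, so $\varphi_2^2=ah_4$. Setting $x_3=0$ turns $h_4$ into a product of four distinct linear forms, which is not a constant times a square. So $a=0$, $\varphi_2=0$, and one unknown remains, with $\varphi_3^2\in J$.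 What was used is a property of the hypersurface $h_4=0$. In general we need the geometry of the varieties defined by the ideals $J_m$.

\section{The varieties of partial relations}\label{sec:varieties}

Regard $P$ as the coordinate ring of $\mathbb{K}^d$, with coordinates $e_1,\dots,e_d$, and let $V_m\subset\mathbb{K}^d$ be the zero set of $J_m$. A point $\xi$ is the same as a polynomial $E_\xi=\sum_i(-1)^ie_i(\xi)t^i$ of degree at most $d$ with constant term $1$; the origin is the polynomial $1$. The condition $\xi\in V_m$ says that the power series $1/E_\xi$ has zero coefficients at $t^{q+1},\dots,t^{q+m}$. The group $\mathbb{K}^*$ acts by $e_i(\lambda\cdot\xi)=\lambda^ie_i(\xi)$, which corresponds to $x_i\mapsto\lambda x_i$. For homogeneous $p\in P$ we have $p(\lambda\cdot\xi)=\lambda^{\deg p}p(\xi)$, so each $V_m$ is $\mathbb{K}^*$-stable.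

We use three standard facts from commutative algebra.
\begin{enumerate}
\item[(F1)] If $\theta_1,\dots,\theta_d\in P$ are homogeneous of positive degree and their only common zero is the origin, then they form a regular sequence. For each $m$ the ring $P/(\theta_1,\dots,\theta_m)$ is Cohen--Macaulay, all irreducible components of its zero set have dimension $d-m$, and its irrelevant ideal (the ideal of the origin) has height $d-m$.
\item[(F2)] (Jacobian criterion.) If $\theta_1,\dots,\theta_m\in P$ vanish at $\xi$ and their differentials at $\xi$ are linearly independent, then the local ring of $P/(\theta_1,\dots,\theta_m)$ at $\xi$ is regular. A localization of a regular local ring at a prime is regular.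
\item[(F3)] (Serre's criteria.) A Noetherian ring $B$ satisfies $(R_i)$ if $B_{\mathfrak{p}}$ is regular for all primes of height $\le i$, and $(S_i)$ if $\operatorname{depth}B_{\mathfrak{p}}\ge\min(i,\operatorname{ht}\mathfrak{p})$ for all primes. Cohen--Macaulay rings satisfy every $(S_i)$. The ring $B$ is reduced if and only if $(R_0)$ and $(S_1)$ hold, and it is a finite product of normal (integrally closed) domains if and only if $(R_1)$ and $(S_2)$ hold.
\end{enumerate}

\begin{lemma}\label{lem:origin}
$V_d=\{0\}$. Hence $P/J_m$ is Cohen--Macaulay and all components of $V_m$ have dimension $d-m$.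
\end{lemma}

\begin{proof}
At a point $\xi\in V_d$ all $h_j$ with $j>q$ vanish, because they lie in $J$. So $1/E_\xi$ is a polynomial, which forces $E_\xi=1$. Now apply (F1).
\end{proof}

By (F3) it remains to show that $V_m$ is smooth away from the origin. For $\xi\in V_m$ let $G$ be the truncation of $1/E_\xi$ to degree $q$. Then $E_\xi G=1+t^{q+m+1}C$, where $C$ ranges over a space of dimension $d-m=\dim V_m$. So $V_m$ parametrizes factorizations of such polynomials, and we bound its tangent space through the differential of $\xi\mapsto C$. If $E_\xi$ and $G$ are coprime, this differential is injective and the bound is immediate. If they have a common factor of degree $g$, the kernel may have dimension $g$, but the image loses $g$ dimensions, so the bound survives. We homogenize because a simultaneous drop in the degrees of $E_\xi$ and $G$ acts as a common root at infinity.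

\begin{lemma}\label{lem:smooth}
Let $0\le m\le d-1$ and $0\ne\xi\in V_m$. Then the differentials $dh_{q+1},\dots,dh_{q+m}$ are linearly independent at $\xi$.
\end{lemma}

\begin{proof}
Put $E=E_\xi$, $G=\sum_{j\le q}h_j(\xi)t^j$, $N=q+m+1$ and $D=n-N=d-m-1\ge0$. Since $1/E\equiv G\pmod{t^N}$ and $\deg EG\le n$,
\[
EG=1+t^NC,\qquad\deg C\le D .
\]
Here $C\ne0$, since otherwise $EG=1$ and $\xi=0$. Let $T\subset\mathbb{K}^d$ be the common kernel of the $m$ differentials. We show $\dim T\le d-m$, which is the claim. A vector of $T$ is a polynomial $\dot E$ with $\deg\dot E\le d$ and $\dot E(0)=0$. Put $\dot G=\sum_{j\le q}dh_j(\dot E)t^j$. Over $\mathbb{K}[\varepsilon]/(\varepsilon^2)$ the inverse of $E+\varepsilon\dot E$ has coefficients $h_j(\xi)+\varepsilon\,dh_j(\dot E)$, which vanish for $q<j<N$. So $(E+\varepsilon\dot E)(G+\varepsilon\dot G)\equiv1\pmod{t^N}$, and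
\[
E\dot G+\dot EG=t^N\dot C,\qquad\deg\dot C\le D .
\]
The map $T\ni\dot E\mapsto\dot C$ is linear.

Homogenize with a second variable $w$: the polynomials $E,\dot E$ to degree $d$, $G,\dot G$ to degree $q$, and $C,\dot C$ to degree $D$. Then $EG=\Pi:=w^n+t^NC$ and $E\dot G+\dot EG=t^N\dot C$. Let $U=\gcd(E,G)$, a form of degree $g$. As $E|_{t=0}=w^d$, the variable $t$ divides neither $E$ nor $U$.

\emph{The bound $g\le D$.} Since $U^2$ divides $\Pi$, the form $U$ divides $\partial_t\Pi=t^{N-1}(NC+t\,\partial_tC)$, hence it divides $NC+t\,\partial_tC$. This form of degree $D$ is nonzero, because its coefficient at $t^jw^{D-j}$ is $N+j$ times that of $C$, and $N+j\ne0$ in characteristic $0$.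

\emph{The image.} The form $U$ divides $t^N\dot C$, hence $\dot C$. The multiples of $U$ of degree $D$ form a space of dimension $D-g+1=d-m-g$.

\emph{The kernel.} Let $\dot C=0$, and write $E=UE_1$, $G=UG_1$ with $E_1,G_1$ coprime. Then $E_1\dot G=-\dot EG_1$, so $\dot E=E_1W$ for a form $W$ of degree $g$. Since $t$ divides $\dot E$ and not $E_1$, it divides $W$. Such $W$ form a space of dimension $g$.

Adding up, $\dim T\le(d-m-g)+g=d-m$.
\end{proof}

\begin{lemma}\label{lem:normal}
\begin{enumerate}
\item[(i)] $J_{d-1}$ is a radical ideal.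
\item[(ii)] $P/J_{d-2}$ is a normal domain of dimension $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $m\le d-1$. By Lemma~\ref{lem:smooth} and (F2), $P/J_m$ is regular at every point of $V_m$ other than the origin. A prime of $P/J_m$ is the intersection of the maximal ideals containing it (Nullstellensatz), so a prime other than the irrelevant ideal is contained in the maximal ideal of a nonzero point. By (F2), $P/J_m$ is regular at every prime except possibly the irrelevant ideal, which has height $d-m$. For $m=d-1$ this height is $1$, so $(R_0)$ holds, and the Cohen--Macaulay ring $P/J_{d-1}$ is reduced by (F3). For $m=d-2$ the height is $2$, so $(R_1)$ holds, and $B=P/J_{d-2}$ is a finite product of normal domains. There is only one factor, because $B$ has no idempotents other than $0,1$. Indeed, if $\epsilon^2=\epsilon$, the component of $\epsilon$ in degree $0$ is $0$ or $1$, and after replacing $\epsilon$ by $1-\epsilon$ if necessary it is $0$. If $\epsilon\ne0$, its lowest component has degree $r>0$, while $\epsilon^2$ starts in degree at least $2r$, a contradiction.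
\end{proof}

\begin{remark}
Characteristic $0$ is needed. For $d=2$ and $n=\operatorname{char}\mathbb{K}\ge5$ the generator of $J_1$ would be $(x_1^n-x_2^n)/(x_1-x_2)=(e_1^2-4e_2)^{(n-1)/2}$, and $J_1$ would not be radical.
\end{remark}

The points of the curve $V_{d-1}$ are explicit: they are choices of $d$ vertices of a regular $n$-gon centered at $0$. Write $\mu_k\subset\mathbb{K}^*$ for the group of $k$th roots of unity, which is cyclic of order $k$.

\begin{lemma}\label{lem:curve}
Let $0\ne\eta\in V_{d-1}$, let $I=\{i\ge1:e_i(\eta)\ne0\}$ and $k=\gcd I$. Then $d\in I$, $h_n(\eta)\ne0$, and $k$ divides both $d$ and $q$.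
\end{lemma}

\begin{proof}
As in the proof of Lemma~\ref{lem:smooth} with $m=d-1$, where $D=0$, we have $E_\eta G=1+ct^n$ with $c\in\mathbb{K}^*$ and $\deg G\le q$. Comparing degrees gives $\deg E_\eta=d$, so $d\in I$ and $k\mid d$. Write $E_\eta=\prod_{i=1}^d(1-y_it)$; each $y_i$ satisfies $y_i^n=-c$. If $\lambda\in\mu_k$, then $\lambda^i=1$ for all $i\in I$, so $\lambda\cdot\eta=\eta$ and multiplication by $\lambda$ permutes the $y_i$. From $\lambda y_1=y_j$ we get $\lambda^n=1$. Thus $\mu_k\subset\mu_n$, so $k\mid n$ and $k\mid q$. Finally $h_n(\eta)\ne0$ because $\eta\notin V_d$.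
\end{proof}

On the orbit of $\eta$ the coordinate $e_i$ takes the value $\lambda^ie_i(\eta)$, so the coordinate ring of the orbit closure is $\mathbb{K}[\lambda^i:i\in I]$. It need not contain $\lambda^k$.

\begin{example}\label{ex:cusp}
Let $n=12$, $d=5$, let $\zeta$ be a primitive $12$th root of unity, and take the vertices $1,\zeta^4,\zeta^8$ and $\zeta,-\zeta$. Then $E_\eta=(1-t^3)(1-\zeta^2t^2)$ divides $1-t^{12}$ with a cofactor of degree $7$, so $h_8,\dots,h_{11}$ vanish at $\eta$ and $\eta\in V_4$. Here $e_1(\eta)=0$, $I=\{2,3,5\}$, $k=1$, and the orbit closure is a cuspidal curve with coordinate ring $\mathbb{K}[\lambda^2,\lambda^3]$.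
\end{example}

\section{Reduction to one polynomial}\label{sec:psi}

\begin{proposition}\label{prop:psi}
Let $F$ have characteristic $0$, let $2\le d\le q$, and let $f$ be a graded endomorphism of $A_F$ with $f(e_1)=0$ and $f(e_i)\ne0$ for some $i$. Then there are an integer $k\ge1$ dividing $d$ and $q$, a nonzero homogeneous $\psi\in P_F$ of degree $k$, and constants $c_j\in F$ such that
\[
f(e_j)=c_j\psi^{j/k}\ \ (k\mid j),\qquad f(e_j)=0\ \ (k\nmid j),\qquad\psi^{n/k}\in J .
\]
\end{proposition}

\begin{proof}
\emph{Step 1: $f$ as a map preserving each $V_m$.} By \eqref{eq:star}, $f(e_i)$ has a unique lift $\varphi_i\in P_F$ of degree $i$, and $\varphi_1=0$. The graded homomorphism $\varphi\colon e_i\mapsto\varphi_i$ satisfies $\varphi(J)\subset J$, since it induces $f$. Extend scalars to $\mathbb{K}$ and let $\Phi=(\varphi_1,\dots,\varphi_d)\colon\mathbb{K}^d\to\mathbb{K}^d$. Then $p(\Phi(\xi))=\varphi(p)(\xi)$ for $p\in P$, and $\Phi$ is $\mathbb{K}^*$-equivariant because $\deg\varphi_i=i$. In degree $q+l$ the ideals $J$ and $J_l$ coincide, since the remaining generators of $J$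 have larger degree. So $\varphi(h_{q+l})\in J_l$ for $1\le l\le d$, and therefore $\Phi(V_m)\subset V_m$ for all $m$.

\emph{Step 2: $\Phi$ does not send the curve $V_{d-1}$ to the origin.} Some $\varphi_i$ is nonzero, so $\varphi_i\notin J_{d-1}$ by \eqref{eq:star}. As $J_{d-1}$ is radical (Lemma~\ref{lem:normal}(i)), $\varphi_i$ does not vanish identically on $V_{d-1}$. Choose $\xi\in V_{d-1}$ with $\eta:=\Phi(\xi)\ne0$. Then $\eta\in V_{d-1}$; let $I$ and $k$ be as in Lemma~\ref{lem:curve}.

\emph{Step 3: $\Phi$ sends the surface $V_{d-2}$ to the orbit closure of $\eta$.} This is the only place where $f(e_1)=0$ is used. By Lemma~\ref{lem:normal}(ii), $\Gamma:=V_{d-2}$ is an irreducible surface with coordinate ring the normal domain $B=P/J_{d-2}$. By \eqref{eq:star}, $e_1\notin J_{d-2}$, so $\Gamma\cap\{e_1=0\}$ has dimension at most $1$. It contains $\Phi(\Gamma)$ because $\varphi_1=0$. Hence the Zariski closure $L$ of $\Phi(\Gamma)$ is irreducible of dimension at most $1$. Since $\xi\in V_{d-1}\subset\Gamma$, equivariance gives $\mathbb{K}^*\eta\subset L$, and this orbit is infinite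 because $\eta\ne0$. So $L$ is the closure of $\mathbb{K}^*\eta$: a polynomial that vanishes on $\mathbb{K}^*\eta$ vanishes on $\Phi(\Gamma)$.

\emph{Step 4: the polynomial $\psi$.} We want $\psi$ to be the pullback of the parameter $\lambda^k$ on the orbit. By Example~\ref{ex:cusp}, $\lambda^k$ may be only a rational function on $L$, so we first obtain $\psi$ as a fraction; normality of $B$ will make it a polynomial.

If $j\notin I$, then $e_j$ vanishes on $\mathbb{K}^*\eta$, so $\varphi_j$ vanishes on $\Gamma$; thus $\varphi_j\in J_{d-2}$ and $\varphi_j=0$ by \eqref{eq:star}. For $i\in I$ put $\epsilon_i=e_i/e_i(\eta)$ and $\bar\varphi_i=\varphi_i/e_i(\eta)$. Then $\epsilon_i(\lambda\cdot\eta)=\lambda^i$, and $\bar\varphi_i\ne0$ in $B$ because $\bar\varphi_i(\xi)=1$. Choose integers $n_i^+,n_i^-\ge0$ with $\sum_{i\in I}i(n_i^+-n_i^-)=k$, and set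
\[
\psi=\frac{\beta^+}{\beta^-}\in\operatorname{Frac}(B),\qquad\beta^\pm=\prod_{i\in I}\bar\varphi_i^{\,n_i^\pm}.
\]
Let $j\in I$, so $k\mid j$. The polynomials $\prod_i\epsilon_i^{n_i^+j/k}$ and $\epsilon_j\prod_i\epsilon_i^{n_i^-j/k}$ have the same degree and take the value $1$ at $\eta$, so they agree on $\mathbb{K}^*\eta$. By Step~3 their pullbacks under $\Phi$ agree on $\Gamma$, that is, $(\beta^+)^{j/k}=\bar\varphi_j(\beta^-)^{j/k}$ in $B$. Hence
\begin{equation}\label{eq:psi}
\psi^{j/k}=\bar\varphi_j\qquad(j\in I).
\end{equation}
Taking $j=d$, we see that $\psi$ is integral over $B$, so $\psi\in B$. In $\beta^-\psi=\beta^+$ the elements $\beta^\pm$ are nonzero and homogeneous with $\deg\beta^+-\deg\beta^-=k$. Comparing components, each component of $\psi$ of degree $\ne k$ is annihilated by $\beta^-$, hence zero. So $\psi$ is homogeneous of degree $k\le d$ and nonzero. By \eqref{eq:star} it lifts uniquely to an element of degree $k$ of $P$, again called $\psi$, and \eqref{eq:psi}, of degree $j\le d$, holds in $P$.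

\emph{Step 5: the power $\psi^{n/k}$.} For every homogeneous $p\in P$ of degree $r$ divisible by $k$ we have $\varphi(p)=p(\eta)\psi^{r/k}$. It suffices to check this on a monomial in the $e_j$: if some factor has $j\notin I$, both sides vanish, and otherwise it follows from \eqref{eq:psi}. For $p=h_n$ we get $h_n(\eta)\psi^{n/k}=\varphi(h_n)\in J$ with $h_n(\eta)\ne0$ by Lemma~\ref{lem:curve}. So $\psi^{n/k}\in J$.

\emph{Step 6: descent to $F$.} Rescale $\psi$ so that one of its coefficients, as a polynomial in $e_1,\dots,e_d$, equals $1$. Then $\varphi_j=c_j\psi^{j/k}$ with $c_j\in\mathbb{K}^*$ for $j\in I$; put $c_j=0$ for the other multiples $j$ of $k$. Let $\tau\in\operatorname{Gal}(\mathbb{K}/F)$ act on coefficients. It fixes $\varphi_d$, so $\tau(\psi)^{d/k}$ is a scalar multiple of $\psi^{d/k}$. By unique factorization in $P$, $\tau(\psi)$ is a scalar multiple of $\psi$, and the scalar is $1$ by the normalization. As $\mathbb{K}/F$ is Galois in characteristic $0$, $\psi\in P_F$. Comparing a nonzero coefficient in $\varphi_j=c_j\psi^{j/k}$ gives $c_j\in F$, and $\psi^{n/k}$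 lies in the ideal $J$ of $P_F$.
\end{proof}

\section{Elements of square zero and the main theorems}\label{sec:squares}

It remains to exclude $\psi$. For $d=2$ this was done by Lemma~\ref{lem:orth}. For $d\ge3$ one could try to set $x_3=\dots=x_d=0$, but this kills polynomials such as $e_3$. Instead we grade $F[x_1,\dots,x_d]$ by the total degree in $x_1,x_2$ alone and take \emph{top components}, which are never zero. The top component of a product is the product of the top components, and the top component of an element of the monomial ideal $\mathfrak{M}$ lies in $\mathfrak{M}$. In $\Delta$ each factor $x_1-x_j$ or $x_2-x_j$ with $j\ge3$ has top component $x_1$ or $x_2$, so the top component of $\Delta$ is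
\begin{equation}\label{eq:topDelta}
(x_1-x_2)(x_1x_2)^{d-2}\Delta',\qquad\Delta'=\prod_{3\le i<j\le d}(x_i-x_j).
\end{equation}
Each $x_j$ has exponent at most $d-3$ in $\Delta'$, and $\Delta'=1$ for $d\le3$. The price of keeping $x_3,\dots,x_d$ is that a polynomial might lie in $\mathfrak{M}$ because of high powers of these variables. Symmetry prevents this.

\begin{lemma}\label{lem:top}
Let $v\ne0$ be a symmetric polynomial in $x_1,\dots,x_d$ whose top component $v_p$ has $(x_1,x_2)$-degree $p$. Then $v_p$ is symmetric in $x_1,x_2$, and each $x_j$ with $j\ge3$ has exponent at most $p/2$ in every monomial of $v_p$.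
\end{lemma}

\begin{proof}
Exchanging $x_1$ and $x_2$ preserves the grading, which gives the first claim. Let $x_1^ix_2^{p-i}x_3^{a_3}\cdots x_d^{a_d}$ occur in $v_p$. Exchanging $x_j$ with $x_1$ or with $x_2$ gives monomials of $v$ of $(x_1,x_2)$-degrees $a_j+p-i$ and $i+a_j$. Both are at most $p$, so $a_j\le\min(i,p-i)\le p/2$.
\end{proof}

\begin{proposition}\label{prop:square}
Let $F$ be formally real, $2\le d\le q$, and let $v\in P_F$ be homogeneous of degree at most $q$. If $v^2\in J$, then $v=0$.
\end{proposition}

\begin{proof}
Suppose $v\ne0$, with top component $v_p$; then $p\le\deg v\le q$. By Lemma~\ref{lem:test}(i), $v^2\Delta\in\mathfrak{M}$. Taking top components by \eqref{eq:topDelta} and multiplying by $(x_1x_2)^{q-p}$, which is where $\deg v\le q$ is used, we get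
\begin{equation}\label{eq:topsq}
v_p^2\,(x_1-x_2)\,(x_1x_2)^{n-2-p}\,\Delta'\in\mathfrak{M}.
\end{equation}
Write $v_p=\sum_{\lambda\in\Lambda_p}s_\lambda(x_1,x_2)\,b_\lambda$ with $b_\lambda\in F[x_3,\dots,x_d]$ not all zero. By Lemma~\ref{lem:orth} the coefficient of $x_1^{n-1}x_2^{n-2}$ in \eqref{eq:topsq} is $\Delta'\sum_\lambda b_\lambda^2$. Since $n-1$ and $n-2$ are less than $n$, every monomial of $\Delta'\sum_\lambda b_\lambda^2$ must be divisible by some $x_j^n$ with $j\ge3$.

If $x_3^{a_3}\cdots x_d^{a_d}$ occurs in some $b_\lambda$, then its coefficient in $v_p$ is a nontrivial combination of the linearly independent $s_\lambda(x_1,x_2)$, so it occurs in $v_p$, and $a_j\le p/2$ by Lemma~\ref{lem:top}. Hence each exponent in $\Delta'\sum_\lambda b_\lambda^2$ is at most $p+d-3<n$. (For $d=2$ the $b_\lambda$ are constants.) Therefore $\Delta'\sum_\lambda b_\lambda^2=0$ and $\sum_\lambda b_\lambda^2=0$. Let $x^a$ be the lexicographically largest monomial occurring in any $b_\lambda$. The coefficient of $x^{2a}$ in $\sum_\lambda b_\lambda^2$ is the sum of the squares of the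 coefficients of $x^a$ in the $b_\lambda$, which is nonzero because $F$ is formally real. This is a contradiction.
\end{proof}

The bound on the degree cannot be raised, as $v=h_{q+1}$ shows, and Example~\ref{ex:G24} shows that the hypothesis on $F$ cannot be dropped. The last sentence of the proof is the only use of formal reality in the proof of Theorem~\ref{thm:real}.

\begin{proof}[Proof of Theorem~\ref{thm:real}]
By Lemma~\ref{lem:dual} we may assume $2\le d\le q$. Suppose $f(e_i)\ne0$ for some $i$, and take $k,\psi$ from Proposition~\ref{prop:psi}. Since $k\mid q$, the polynomial $v=\psi^{q/k}\in P_F$ is defined, nonzero and homogeneous of degree $q$. Since $n=d+q\le2q$, its square $\psi^{2q/k}$ is a multiple of $\psi^{n/k}\in J$. This contradicts Proposition~\ref{prop:square}.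
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Z}]
The element $f(1)$ is an idempotent of $H^0=\mathbb{Z}$. If $f(1)=0$, then $f=0$. If $f(1)=1$, then $f\otimes\mathbb{Q}$ is a graded $\mathbb{Q}$-algebra endomorphism of $A_{\mathbb{Q}}$ killing $e_1$, so it kills every $e_i$ by Theorem~\ref{thm:real}. By Lemma~\ref{lem:test}(ii), $A_{\mathbb{Z}}$ is a free $\mathbb{Z}$-module, so it embeds in $A_{\mathbb{Q}}$, and $f(e_i)=0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Let $f(e_1)=me_1$. If $m\ne0$, then $f$ is on the list by the theorem of Brewster--Holmer and Hoffman quoted in Section~\ref{sec:intro}; if $m=0$, by Theorem~\ref{thm:Z}. Conversely, the scalings $e_i\mapsto m^ie_i$ are well defined because the relations are homogeneous. For $d=q$, Lemma~\ref{lem:dual} with $R=\mathbb{Z}$ gives the automorphism $e_i\mapsto(-1)^ih_i$, and composing it with the scaling by $-m$ gives $e_i\mapsto m^ih_i$.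
\end{proof}

\section{Arbitrary fields of characteristic zero}\label{sec:any}

Without positivity we use the full relation $\psi^{n/k}\in J$. After passing to two variables, it says that a high power of a polynomial of degree at most $k$, times a linear factor, has a run of $q-d+2$ zero coefficients. Such a power satisfies a short linear recurrence, so it has no long runs of zeros. For $d<q$ the divisibility $k\mid q-d$ makes the run too long; for $d=q$ the run has length $2$ only, which is why that case differs.

\begin{lemma}\label{lem:gap}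
Let $\gamma\in F[x]$ have degree $r$ and $\gamma(0)\ne0$, let $M\ge1$, and let $T=\gamma^M(x-1)=\sum_i\tau_ix^i$. Then no $r+1$ consecutive terms of $\tau_0,\tau_1,\dots,\tau_{\deg T}$ vanish.
\end{lemma}

\begin{proof}
Logarithmic differentiation gives $\gamma\cdot(x-1)\,T'=\bigl(M\gamma'\cdot(x-1)+\gamma\bigr)T$. The factor $\gamma\cdot(x-1)$ has degree $r+1$ and constant term $-\gamma(0)$, and the factor on the right has degree at most $r$. Comparing coefficients of $x^l$ expresses $(l+1)\gamma(0)\tau_{l+1}$ as a linear combination of $\tau_l,\dots,\tau_{l-r}$. In characteristic $0$, if $\tau_{l-r}=\dots=\tau_l=0$ with $r\le l\le\deg T$, then $\tau_i=0$ for all $i\ge l-r$, including the leading coefficient of $T$, which is impossible.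
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:any}(a)]
Suppose $f$ is nonzero in positive degrees, take $k,\psi$ from Proposition~\ref{prop:psi}, and put $M=n/k$. As $k$ divides $q-d>0$, we have $k\le q-d$.

\emph{Passing to two variables.} Let $\psi_p$ be the top component of $\psi$, so $p\le k$. By Lemma~\ref{lem:test}(i) and \eqref{eq:topDelta}, $\psi_p^M(x_1-x_2)(x_1x_2)^{d-2}\Delta'\in\mathfrak{M}$. Regard this as a polynomial in $x_3,\dots,x_d$ with coefficients in $F[x_1,x_2]$, ordered lexicographically. Let $\kappa\,x_3^{a_3}\cdots x_d^{a_d}$ be the leading term of $\psi_p$; by Lemma~\ref{lem:top}, $\kappa\ne0$ is a symmetric form of degree $p$ in $x_1,x_2$ and $a_j\le k/2$. The leading monomial of $\Delta'$ has coefficient $1$. So the leading term of the product has coefficient $\kappa^M(x_1-x_2)(x_1x_2)^{d-2}$, and its monomial in $x_3,\dots,x_d$ has exponents at most $Mk/2+d-3=n/2+d-3<n$. Hence the coefficient lies in $(x_1^n,x_2^n)$, that is,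
\[
\Omega:=\kappa^M(x_1-x_2)\in(x_1^{q+2},x_2^{q+2}).
\]

\emph{The run of zeros.} The form $\Omega$ has degree $Mp+1\le n+1$. If a monomial of $\Omega$ has $x_1$-exponent less than $q+2$, then its $x_2$-exponent is at least $q+2$, so its $x_1$-exponent is at most $(n+1)-(q+2)=d-1$. Thus no $x_1$-exponent lies in $[d,q+1]$. By symmetry $x_1$ and $x_2$ divide $\kappa$ to the same order $j$; write $\kappa=(x_1x_2)^j\kappa_1$, with $\kappa_1$ of degree $r=p-2j\le k$. Then $\gamma(x)=\kappa_1(x,1)$ has degree $r$ and $\gamma(0)\ne0$, and $\Omega(x,1)=x^{jM}T$ with $T=\gamma^M(x-1)=\sum_i\tau_ix^i$.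

We check that the run lies between the lowest and the highest term of $T$. The monomial of $\Omega$ with the lowest $x_1$-exponent is $x_1^{jM}x_2^{Mp+1-jM}$, and $Mp+1-jM\ge jM$ as $p\ge2j$. If $jM\ge q+2$, then $Mp+1\ge2q+4>n+1$, which is impossible. So $jM\le d-1$ and $Mp+1-jM\ge q+2$. Therefore $\deg T=Mp+1-2jM\ge q+2-jM$, while $\tau_i=0$ for $d-jM\le i\le q+1-jM$, where $d-jM\ge1$. These are $q+2-d\ge k+2>r+1$ consecutive zeros among $\tau_0,\dots,\tau_{\deg T}$, contradicting Lemma~\ref{lem:gap}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:any}(b)]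
Let $d=q$, so $n=2d$. If $f$ is as described, take $k,\psi$ from Proposition~\ref{prop:psi}. Then $u=\psi^{d/k}$ is a nonzero polynomial of degree $d$, hence nonzero in $A_F$ by \eqref{eq:star}, and $u^2=\psi^{n/k}=0$ in $A_F$. Conversely, given $u$, define $P_F\to A_F$ by $e_i\mapsto0$ for $i<d$ and $e_d\mapsto u$. Then $E\mapsto1+(-1)^dut^d$ and $H\mapsto\sum_l\bigl((-1)^{d+1}u\bigr)^lt^{dl}$, so $h_{d+1},\dots,h_{2d-1}\mapsto0$ and $h_{2d}\mapsto u^2=0$. This defines a graded endomorphism of $A_F$ that is nonzero on $e_d$ and kills $e_1$, since $d\ge2$. For formally real $F$ no such endomorphism exists by Theorem~\ref{thm:real}. The case $d=q=2$ is Example~\ref{ex:G24}.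

Let $d=q=3$. We compute in the basis $\sigma_\lambda$ of Lemma~\ref{lem:test}(ii), indexed by partitions with at most three parts, each at most $3$; terms with $\lambda_1>3$ vanish. In degree $3$ the basis is $\sigma_3=h_3$, $\sigma_{21}=h_2h_1-h_3$ (Jacobi--Trudi) and $\sigma_{111}=e_3$. Multiplying an alternant by $e_3=x_1x_2x_3$ raises all exponents by $1$, so $e_3s_\lambda=s_{\lambda+(1,1,1)}$ and
\[
\sigma_{111}^2=\sigma_{222},\qquad\sigma_{111}\sigma_{21}=\sigma_{321},\qquad\sigma_{111}\sigma_3=0 .
\]
Pieri's rule says that $s_\mu h_r$ is the sum of the $s_\lambda$ with $|\lambda|=|\mu|+r$ and $\lambda_1\ge\mu_1\ge\lambda_2\ge\mu_2\ge\lambda_3\ge\mu_3$. It gives $\sigma_3^2=\sigma_{33}$, $\sigma_{21}\sigma_3=\sigma_{321}$, $\sigma_{21}h_1=\sigma_{31}+\sigma_{22}+\sigma_{211}$, and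
\[
\sigma_{31}h_2=\sigma_{33}+\sigma_{321},\qquad\sigma_{22}h_2=\sigma_{321}+\sigma_{222},\qquad\sigma_{211}h_2=\sigma_{321}.
\]
Hence $\sigma_{21}^2=\sigma_{21}h_1h_2-\sigma_{21}h_3=\sigma_{33}+2\sigma_{321}+\sigma_{222}$. For $u=a\sigma_3+b\sigma_{21}+c\sigma_{111}$ we obtain
\[
u^2=(a^2+b^2)\,\sigma_{33}+2b(a+b+c)\,\sigma_{321}+(b^2+c^2)\,\sigma_{222}.
\]
Let $u^2=0$. If $b=0$, then $a=c=0$. If $b\ne0$, then $a^2=c^2=-b^2$ and $a+b+c=0$, so $a=\pm c$. If $a=-c$, then $b=0$. If $a=c$, then $b=-2a$ and $a^2=-4a^2$, so $a=0$ and again $b=0$. Both contradict $b\ne0$. So $u=0$.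
\end{proof}

\begin{thebibliography}{1}

\bibitem{SV}
\emph{Schubert Varieties}, \texttt{https://github.com/Schubert-Calculus/Library}.

\end{thebibliography}
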